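# Splitting a modal rule over $\mathbf K$ into an axiom and an admissible rule

## 1. Multi-conclusion rules, rule systems and modal spaces

Formulas are built from propositional variables with $\bot,\top,\neg,\wedge,\vee,\to,\leftrightarrow,\Diamond$, and $\Box=\neg\Diamond\neg$. $\mathbf K$ is the least normal modal logic, regarded as a set of formulas.

**Definition 1 (rules).** A (multi-conclusion) rule is an expression $\Gamma/\Delta$ with $\Gamma,\Delta$ finite sets of formulas. It is assumption-free if $\Gamma=\emptyset$; we then write $/\Delta$.

Read $\Gamma/\Delta$ as "if all premises hold throughout, then at least one conclusion holds throughout". *Examples.* The rule $p\vee q\,/\,p,q$ has one premise and two conclusions. The rules $/\,\Box p\to p$ and $/\,p,\neg p$ are assumption-free. Note that $/\,p,\neg p$ is much stronger than $/\,p\vee\neg p$: it asserts one of two things globally.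

**Definition 2 (rule systems).** A modal rule system is a set $S$ of rules such that

1. $\varphi/\varphi\in S$;
2. $\varphi,\varphi\to\psi/\psi\in S$;
3. $\varphi/\Box\varphi\in S$;
4. $/\varphi\in S$ for every $\varphi\in\mathbf K$;
5. (weakening) if $\Gamma/\Delta\in S$ then $\Gamma,\Gamma'/\Delta,\Delta'\in S$;
6. (cut) if $\Gamma/\Delta,\varphi\in S$ and $\Gamma,\varphi/\Delta\in S$ then $\Gamma/\Delta\in S$;
7. $S$ is closed under substitutions.

$\mathcal S_{\mathbf K}$ is the least modal rule system, and $\mathcal S_{\mathbf K}+R$ is the least one containing the set $R$ of rules. We write $\mathcal S_{\mathbf K}+\rho$ for $\mathcal S_{\mathbf K}+\{\rho\}$.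

**Definition 3 (algebras).** A modal algebra $(A,\Diamond)$ is a Boolean algebra with an operation satisfying $\Diamond 0=0$ and $\Diamond(a\vee b)=\Diamond a\vee\Diamond b$. A valuation $V$ assigns elements of $A$ to variables and extends to all formulas. $A$ validates $\Gamma/\Delta$ if for every valuation $V$ with $V(\gamma)=1$ for all $\gamma\in\Gamma$ there is $\delta\in\Delta$ with $V(\delta)=1$.

*Example.* The set of all rules validated by a fixed algebra is a modal rule system. For instance, cut: if all of $\Gamma$ has value $1$, then some $\delta\in\Delta$ has value $1$ or $\varphi$ has value $1$, and in the second case $\Gamma,\varphi/\Delta$ gives a $\delta$ with value $1$.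

**Definition 4 (spaces).** A modal space is a pair $\mathfrak X=(X,R)$ with $X$ a Stone space and $R$ a binary relation on $X$ such that $R[x]$ is closed for every $x$ and $R^{-1}[U]$ is clopen for every clopen $U$. Valuations send variables to clopen sets and $\Diamond$ is interpreted by $R^{-1}[\cdot]$. A formula is true under a valuation if it holds at every point. $\mathfrak X$ validates a rule if, for every valuation, truth of all premises implies truth of some conclusion.

A modal space validates exactly the rules validated by its dual algebra of clopen sets. The empty space corresponds to the one-element algebra.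

*Example.* A finite Kripke frame with the discrete topology is a modal space. Here is an infinite one, which will be used in Section 4. Let $X_0=\mathbb N\cup\{e,o\}$, where $U$ is open iff: $e\in U$ implies that $U$ contains all but finitely many even numbers, and $o\in U$ implies that $U$ contains all but finitely many odd numbers. This is the disjoint union of two one-point compactifications of countable discrete sets, so it is a Stone space. Let $n\,R\,m$ iff $|n-m|=2$ or $\{n,m\}=\{0,1\}$, and let $e\,R\,e$, $o\,R\,o$; no other pairs are related. Each $R[x]$ is finite, hence closed. Let $U$ be clopen. If $e\in U$, then for all but finitely many even $n$ we have $n+2\in U$, so $R^{-1}[U]$ contains $e$ and almost all even numbers. If $e\notin U$, then $U$ contains only finitely many even numbers, so $R^{-1}[U]$ contains only finitely many even numbers (predecessors of those, and possibly $0$) and not $e$. The same holds for $o$ and the odd numbers. So $R^{-1}[U]$ is clopen.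

We use the following known completeness theorem: $\Gamma/\Delta\in\mathcal S_{\mathbf K}+R$ if and only if every modal algebra (equivalently, every modal space) validating all rules of $R$ validates $\Gamma/\Delta$.

## 2. $\mathbf K$-equivalence and admissibility

**Definition 5 ($\mathbf K$-equivalence).** Sets of rules $R,R'$ are $\mathbf K$-equivalent if $\mathcal S_{\mathbf K}+R=\mathcal S_{\mathbf K}+R'$. A single rule is identified with its singleton.

By the completeness theorem, $R$ and $R'$ are $\mathbf K$-equivalent iff they are validated by the same modal algebras.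

*Example.* $p\vee q\,/\,p,q$ is $\mathbf K$-equivalent to the assumption-free rule $/\,p,\neg p$. The latter is validated by $A$ iff every element of $A$ is $0$ or $1$. If this holds, then $a\vee b=1$ forces $a=1$ or $b=1$. Conversely, if $a\notin\{0,1\}$, then $p\mapsto a,\ q\mapsto\neg a$ refutes $p\vee q\,/\,p,q$.

**Definition 6 (admissibility).** $\Gamma/\Delta$ is $\mathbf K$-admissible if for every substitution $\sigma$ with $\sigma(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$ there is $\delta\in\Delta$ with $\sigma(\delta)\in\mathbf K$. A counterexample to $\Gamma/\Delta$ is a substitution $\sigma$ with $\sigma(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$ and $\sigma(\delta)\notin\mathbf K$ for all $\delta\in\Delta$.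

So a rule is admissible iff it has no counterexample. *Examples.* $\Diamond\top/\bot$ is admissible because $\Diamond\top\notin\mathbf K$: the premise never becomes a theorem. It is not in $\mathcal S_{\mathbf K}$, since a single reflexive point makes $\Diamond\top$ true and $\bot$ false. The rule $p\vee q\,/\,p,q$ is not admissible: $q\mapsto\neg p$ is a counterexample.

An assumption-free rule $/\Delta$ is admissible only if it is in $\mathcal S_{\mathbf K}$: the identity substitution yields some $\delta\in\Delta\cap\mathbf K$, and $/\Delta$ is a weakening of $/\delta$. So the two kinds of rules, admissible and assumption-free, have only trivial rules in common.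

## 3. Stable canonical rules and the dichotomy property

**Definition 7 (axiomatizing all rules).** A class $\mathcal R$ of rules axiomatizes all rules over $\mathbf K$ if every modal rule system is of the form $\mathcal S_{\mathbf K}+R$ for some $R\subseteq\mathcal R$; equivalently, every rule is $\mathbf K$-equivalent to a subset of $\mathcal R$.

For the equivalence: apply the first version to $\mathcal S_{\mathbf K}+\rho$ to get the second; given the second, take the union over all $\rho\in S$ of the sets equivalent to $\rho$. *Example.* The class of all rules axiomatizes all rules. The class of admissible rules does not; Fact 4 in Section 12 shows that sets of admissible rules only generate admissible rules, and $/\,\Box p\to p$ is not admissible.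

**Definition 8 (dichotomy).** A class $\mathcal R$ of rules has the rule dichotomy property over $\mathbf K$ if every rule in $\mathcal R$ is either $\mathbf K$-admissible or $\mathbf K$-equivalent to an assumption-free rule. $\mathbf K$ has the rule dichotomy property if every rule is $\mathbf K$-equivalent to a set of rules each of which is either $\mathbf K$-admissible or $\mathbf K$-equivalent to an assumption-free rule.

*Example.* The class $\{\Diamond\top/\bot,\ \ p\vee q\,/\,p,q\}$ has the dichotomy property: the first rule is admissible, and the second is equivalent to $/\,p,\neg p$.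

**Definition 9 (stable canonical rules).** Let $\mathcal F=(F,R)$ be a finite modal space, $\mathcal D\subseteq\mathcal P(F)$, and $B=(\mathcal P(F),R^{-1}[\cdot])$. With a variable $p_a$ for each $a\in B$, the stable canonical rule $\rho(\mathcal F,\mathcal D)$ is $\Gamma/\Delta$, where
$$\Gamma=\{p_{a\vee b}\leftrightarrow p_a\vee p_b,\ p_{\neg a}\leftrightarrow\neg p_a: a,b\in B\}\cup\{\Diamond p_a\to p_{\Diamond a}: a\in B\}\cup\{p_{\Diamond a}\to\Diamond p_a: a\in\mathcal D\},$$
$$\Delta=\{p_a\leftrightarrow p_b: a,b\in B,\ a\ne b\}.$$

A map $f:X\to F$ from a modal space $\mathfrak X=(X,R)$ is stable if it is continuous and $xRy$ implies $f(x)Rf(y)$. It satisfies the closed domain condition for $\mathcal D$ if, for all $x\in X$ and $d\in\mathcal D$, $f(x)\in R^{-1}[d]$ implies $x\in R^{-1}[f^{-1}(d)]$. It is known that $\mathfrak X$ fails to validate $\rho(\mathcal F,\mathcal D)$ iff there is a surjective stable map $\mathfrak X\to\mathcal F$ satisfying the closed domain condition for $\mathcal D$.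

*Example.* Let $\mathcal F$ be one reflexive point. The only map $X\to F$ is stable, and it is surjective iff $X\neq\emptyset$. The closed domain condition for $\{F\}$ says that every $x\in X$ has a successor. So $\rho(\mathcal F,\{F\})$ is refuted exactly by the nonempty spaces in which every point has a successor. The same spaces refute $\Diamond\top/\bot$, so the two rules are $\mathbf K$-equivalent.

Two facts are known. Stable canonical rules axiomatize all rules over $\mathbf K$. And infinitely many stable canonical rules are neither $\mathbf K$-admissible nor $\mathbf K$-equivalent to an assumption-free rule, so the class of stable canonical rules does not have the dichotomy property. This leads to the two questions of this lecture, which come from "Union-Splittings, The Axiomatization Problem," https://eprints.illc.uva.nl/id/document/13075: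

Is there some other class of rules that axiomatizes all rules over $\mathbf K$ and does have the rule dichotomy property? And does $\mathbf K$ have the rule dichotomy property?

A positive answer to the first gives a positive answer to the second. Conversely, if $\mathbf K$ has the property, then the class of all rules that are admissible or $\mathbf K$-equivalent to an assumption-free rule answers the first. In plain words: can every rule be taken apart into rules that say nothing about theoremhood in $\mathbf K$ and rules that have no premises?

## 4. The rule $p\to\Box p\,/\,p,\neg p$ by hand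

Let $\rho_0$ be $p\to\Box p\,/\,p,\neg p$. It says that the only clopen sets closed under $R$-successors are $\emptyset$ and $X$.

*$\rho_0$ is not admissible.* Substitute $p\mapsto\Box\bot$. A point without successors satisfies $\Box\Box\bot$, so $\Box\bot\to\Box\Box\bot\in\mathbf K$, while neither $\Box\bot$ nor $\neg\Box\bot$ is in $\mathbf K$.

*$\rho_0$ is not $\mathbf K$-equivalent to any set of assumption-free rules.* First a general remark. Let $Y$ be a closed subset of a modal space $\mathfrak X$ with $R[Y]\subseteq Y$. The clopen subsets of $Y$ are the sets $U\cap Y$ with $U$ clopen in $X$, and the preimage of $U\cap Y$ under the restricted relation is $R^{-1}[U]\cap Y$. So $Y$ is a modal space, every valuation on $Y$ extends to one on $X$, and the two agree on all formulas at points of $Y$. If each $\delta\in\Delta$ fails somewhere in $Y$, it fails somewhere in $X$. Hence every assumption-free rule valid in $\mathfrak X$ is valid in $Y$.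

Now take the space $X_0$ of Section 1. A nonempty clopen $U$ contains some natural number. If $R[U]\subseteq U$, then $\mathbb N\subseteq U$, because any two numbers are joined by an $R$-path. As $U$ is closed and $\mathbb N$ is dense, $U=X_0$. So $X_0$ validates $\rho_0$. But $Y=\{e,o\}$ is closed with $R[Y]\subseteq Y$, and $p\mapsto\{e\}$ refutes $\rho_0$ in $Y$. If $\rho_0$ were $\mathbf K$-equivalent to a set of assumption-free rules, $X_0$ would validate these, hence so would $Y$, and $Y$ would validate $\rho_0$, a contradiction.

*$\rho_0$ nevertheless splits.* Put $\varphi_0=\Box\Box\bot\vee\Box\Diamond\top$. Let $\mathfrak X$ validate $\rho_0$. The valuation of $p$ by the set of points where $\Box\bot$ holds satisfies the premise, so either $\Box\bot$ or $\Diamond\top$ is true at all points. In both cases $\varphi_0$ is true. Hence $/\varphi_0\in\mathcal S_{\mathbf K}+\rho_0$. On the other hand $\varphi_0\notin\mathbf K$: it fails at a point that has one successor with no successors and another successor that has a successor. As $\varphi_0$ contains no variables, $\sigma(\varphi_0)=\varphi_0\notin\mathbf K$ for all $\sigma$, so the rule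 $p\to\Box p,\varphi_0\,/\,p,\neg p$ is admissible. Together the two rules give back $\rho_0$ by cut on $\varphi_0$. So $\rho_0$, which is on neither side of the dichotomy, is $\mathbf K$-equivalent to one axiom plus one admissible rule.

## 5. One axiom plus one admissible rule

**Theorem A.** For every rule $\Gamma/\Delta$ there is a formula $\varphi$ such that

(a) $/\varphi\in\mathcal S_{\mathbf K}+\Gamma/\Delta$, and

(b) the rule $\Gamma,\varphi/\Delta$ is $\mathbf K$-admissible.

Consequently $\Gamma/\Delta$ is $\mathbf K$-equivalent to the set $\{\,/\varphi,\ \ \Gamma,\varphi/\Delta\,\}$.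

The last sentence follows from (a) and (b): $/\varphi$ is in $\mathcal S_{\mathbf K}+\Gamma/\Delta$ by (a), and $\Gamma,\varphi/\Delta$ is a weakening of $\Gamma/\Delta$. Conversely, cut $\Gamma/\Delta,\varphi$ (a weakening of $/\varphi$) against $\Gamma,\varphi/\Delta$ to get $\Gamma/\Delta$.

**Corollary (both answers are yes).** $\mathbf K$ has the rule dichotomy property. The class $\mathcal R$ of all rules that are $\mathbf K$-admissible or of the form $/\varphi$ with a single formula $\varphi$ axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property over $\mathbf K$.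

*Proof.* In Theorem A, $/\varphi$ is assumption-free and $\Gamma,\varphi/\Delta$ is admissible, so $\mathbf K$ has the property. Each rule in $\mathcal R$ is admissible or assumption-free, and by Theorem A every rule is $\mathbf K$-equivalent to a subset of $\mathcal R$. $\square$

Sections 6–11 prove Theorem A.

## 6. Well-founded models that decide membership in $\mathbf K$

For $m\ge0$ let $W_m$ be the least set such that $(l,A)\in W_m$ whenever $l\in\{0,1\}^m$ and $A\subseteq W_m$ is finite. It is a Kripke model for $p_1,\dots,p_m$: the successors of $w=(l,A)$ are the elements of $w{\downarrow}:=A$, and $p_i$ holds at $w$ iff $l_i=1$. Put $\operatorname{rank}(l,\emptyset)=0$ and otherwise $\operatorname{rank}(l,A)=1+\max_{a\in A}\operatorname{rank}(a)$. A point of rank $j>0$ has a successor of rank $j-1$. There are finitely many points of rank $\le j$, by induction on $j$: a point of rank $\le j+1$ is a label together with a set of points of rank $\le j$. For example, $W_1$ has $2$ points of rank $0$ and $2\cdot 2^2=8$ points of rank $\le1$. "Satisfiable in $W_m$" means true at some point of $W_m$.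

**Fact 1.** A formula $\varphi(p_1,\dots,p_m)$ is in $\mathbf K$ iff it is true at all points of $W_m$.

*Proof.* $W_m$ is a Kripke model, so it makes all theorems true. Conversely let $\varphi\notin\mathbf K$. By Kripke completeness of $\mathbf K$, $\varphi$ fails at a point $x_0$ of a Kripke model $M$. For $x\in M$ with label $l(x)\in\{0,1\}^m$ put $w_0(x)=(l(x),\emptyset)$ and $w_{j+1}(x)=(l(x),\{w_j(y):y\text{ a successor of }x\})$. The set here is finite, even if $x$ has infinitely many successors, because all $w_j(y)$ have rank $\le j$. By induction on $j$, $x$ and $w_j(x)$ agree on all formulas in $p_1,\dots,p_m$ of modal depth $\le j$: they have the same label, and for $\psi$ of depth $\le j$, $x\models\Diamond\psi$ iff some successor $y\models\psi$, iff some $w_j(y)\models\psi$, iff $w_{j+1}(x)\models\Diamond\psi$; Boolean combinations are immediate. With $j$ the modal depth of $\varphi$, $\varphi$ fails at $w_j(x_0)$. $\square$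

*Example.* The rule $\Box p\to p\,/\,p$ is admissible: if $\Box\sigma(p)\to\sigma(p)$ is true at all points of the relevant $W_m$, then induction on rank shows that $\sigma(p)$ is true at all points. It is refuted at a single reflexive point where $p$ is false, so it is not in $\mathcal S_{\mathbf K}$.

For a finite set $\mathcal G$ of formulas let
$$\nabla\mathcal G=\bigwedge_{G\in\mathcal G}\Diamond G\ \wedge\ \Box\bigvee\mathcal G .$$
It holds at a point iff every successor satisfies some $G\in\mathcal G$ and every $G\in\mathcal G$ is satisfied by some successor. For instance $\nabla\emptyset$ is equivalent to $\Box\bot$. Note that $\nabla\mathcal G$ does not mention the label of the point itself; this will matter.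

**Fact 2.** If every member of a finite set $\mathcal G$ is satisfiable in $W_m$, so is $\nabla\mathcal G$.

*Proof.* If $b_G\models G$ for each $G$, then $((0,\dots,0),\{b_G:G\in\mathcal G\})\models\nabla\mathcal G$. $\square$

**Fact 3.** If $\Box\varphi_1\vee\dots\vee\Box\varphi_N\in\mathbf K$, then some $\varphi_i\in\mathbf K$. For $N=0$ the disjunction is $\bot\notin\mathbf K$.

*Proof.* After renaming, let all variables be among $p_1,\dots,p_m$. If no $\varphi_i$ is in $\mathbf K$, Fact 1 gives $w_i\in W_m$ with $w_i\not\models\varphi_i$, and $((0,\dots,0),\{w_1,\dots,w_N\})$ refutes the disjunction. $\square$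

## 7. Axioms from substitutions that make the premises theorems

What axioms does a rule imply? If $\pi$ makes all premises theorems, the rule forces one of the formulas $\pi(\delta)$ to be globally true, and this can be expressed by the formula $\bigvee_\delta\Box\pi(\delta)$. In Section 4 we used $\pi(p)=\Box\bot$. The next lemma says when finitely many such $\pi$ are enough.

**Lemma 1.** Let $\Gamma/\Delta$ be a rule and $\Pi$ a finite set of substitutions such that

(c1) $\pi(\gamma)\in\mathbf K$ for all $\pi\in\Pi$, $\gamma\in\Gamma$;

(c2) for every counterexample $\mu$ to $\Gamma/\Delta$ there is $\pi\in\Pi$ with $\mu(\pi(\delta))\notin\mathbf K$ for all $\delta\in\Delta$.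

Then $\varphi=\bigwedge_{\pi\in\Pi}\bigvee_{\delta\in\Delta}\Box\,\pi(\delta)$ satisfies (a) and (b) of Theorem A.

*Proof.* (a) Let $A$ be an algebra validating $\Gamma/\Delta$, $V$ a valuation, $\pi\in\Pi$. The valuation $V'(x)=V(\pi(x))$ satisfies $V'(\psi)=V(\pi(\psi))$ for all formulas $\psi$. By (c1), $V'(\gamma)=1$ for all $\gamma\in\Gamma$. So there is $\delta\in\Delta$ with $V(\pi(\delta))=1$, and then $V(\Box\pi(\delta))=1$. Hence $V(\varphi)=1$, and $/\varphi\in\mathcal S_{\mathbf K}+\Gamma/\Delta$ by the completeness theorem. (If $\Delta=\emptyset\neq\Pi$, the argument shows that no algebra validates $\Gamma/\Delta$, and (a) holds vacuously.)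

(b) Suppose $\mu(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$ and $\mu(\varphi)\in\mathbf K$, but $\mu(\delta)\notin\mathbf K$ for all $\delta\in\Delta$. Then $\mu$ is a counterexample; take $\pi$ from (c2). The conjunct $\bigvee_{\delta}\Box\mu(\pi(\delta))$ of $\mu(\varphi)$ is in $\mathbf K$, so by Fact 3 some $\mu(\pi(\delta))\in\mathbf K$, against the choice of $\pi$. $\square$

Which $\pi$ should we try? For assumption-free rules, $\Pi=\{\text{identity}\}$ works. If some counterexample $\sigma$ has $\sigma(\delta)$ variable-free for all $\delta\in\Delta$, then $\Pi=\{\sigma\}$ works, since $\mu(\sigma(\delta))=\sigma(\delta)\notin\mathbf K$; this is what happened for $\rho_0$. But the rule $/\,\Box\bot\to x,\ \Box\bot\to\neg x$ has the identity as a counterexample and no variable-free one: a variable-free formula has the same truth value at all points without successors. And if $\sigma(\delta)$ contains variables, using $\pi=\sigma$ fails in general. For the rule $/\,x$ and $\sigma(x)=p$, the substitution $\mu$ with $\mu(x)=x$, $\mu(p)=\top$ is a counterexample, but $\mu(\sigma(x))=\top\in\mathbf K$. The variables of $\pi(x)$ should be tied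 to $\mu$, so we want $\pi(x)$ to be written in the variables of the rule itself, whose values under $\mu$ are what makes $\mu$ a counterexample.

## 8. Rules of modal depth one, and the tree of a point

**Reduction to normal form.** *Purpose: make the premises speak only about a point and its immediate successors, and the conclusions be variables.* Let $\rho=\Gamma/\Delta$, and let $\Phi$ be the set of subformulas of formulas in $\Gamma\cup\Delta$. Take a variable $x_\psi$ for each $\psi\in\Phi$. Let $\gamma$ be the conjunction of the following formulas, over the members of $\Phi$ of the respective form: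

* $x_{\psi\circ\psi'}\leftrightarrow x_\psi\circ x_{\psi'}$ for $\circ\in\{\wedge,\vee,\to,\leftrightarrow\}$, $\;x_{\neg\psi}\leftrightarrow\neg x_\psi$, $\;x_\bot\leftrightarrow\bot$, $\;x_\top\leftrightarrow\top$, $\;x_{\Diamond\psi}\leftrightarrow\Diamond x_\psi$;
* $x_\psi$ for $\psi\in\Gamma$.

Let $\Delta^*=\{x_\delta:\delta\in\Delta\}$ and $\rho^*=\gamma/\Delta^*$. *Example:* for $\Diamond\top/\bot$ we get $\gamma=(x_\top\leftrightarrow\top)\wedge(x_{\Diamond\top}\leftrightarrow\Diamond x_\top)\wedge(x_\bot\leftrightarrow\bot)\wedge x_{\Diamond\top}$ and $\Delta^*=\{x_\bot\}$.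

If $V$ refutes $\rho$ in an algebra, then $V^*(x_\psi)=V(\psi)$ refutes $\rho^*$. If $V^*$ refutes $\rho^*$, put $V(p)=V^*(x_p)$ for the variables $p\in\Phi$; then $V(\psi)=V^*(x_\psi)$ for all $\psi\in\Phi$ by induction, so $V$ refutes $\rho$. Hence $\rho$ and $\rho^*$ are $\mathbf K$-equivalent.

Suppose $\varphi^*$ satisfies (a), (b) for $\rho^*$. Let $\theta$ be the substitution $x_\psi\mapsto\psi$, and $\varphi=\theta(\varphi^*)$. Then $/\varphi\in\mathcal S_{\mathbf K}+\rho^*=\mathcal S_{\mathbf K}+\rho$, which is (a). For (b), let $\sigma(\Gamma)\subseteq\mathbf K$ and $\sigma(\varphi)\in\mathbf K$. Then $\sigma\theta(\gamma)\in\mathbf K$, because $\theta(\gamma)$ is a conjunction of tautologies and the members of $\Gamma$, and $\sigma\theta(\varphi^*)=\sigma(\varphi)\in\mathbf K$. By (b) for $\rho^*$ and the substitution $\sigma\theta$, some $\sigma\theta(x_\delta)=\sigma(\delta)$ with $\delta\in\Delta$ is in $\mathbf K$.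

So it suffices to prove Theorem A for rules $\rho=\gamma/\Delta$ in variables $x_1,\dots,x_n$, where $\gamma$ has modal depth $\le1$ and $\Delta\subseteq\{x_1,\dots,x_n\}$. We fix such a $\rho$ from now on, and "counterexample" means counterexample to $\rho$.

**Notation.** Let
$$\Sigma=\{0,1\}^n,\qquad Q=|\Sigma|,\qquad g=Q^3+1,\qquad k=(Q+1)g .$$
These numbers depend only on $n$. The formula $\gamma$ is a Boolean combination of variables and formulas $\Diamond\beta$ with $\beta$ Boolean, so its truth at $a$ depends only on the vector at $a$ and the set of vectors at the successors of $a$. Hence there is $C\subseteq\Sigma\times\mathcal P(\Sigma)$ such that in every Kripke model $\gamma$ holds at $a$ iff $(s(a),\{s(b):aRb\})\in C$, where $s(\cdot)\in\Sigma$ is the vector of truth values of $x_1,\dots,x_n$.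

Write $\mathbb T$ for $W_n$, used as a model for $x_1,\dots,x_n$. Its elements are called trees; the first component of a tree is its root label, and the elements of $\tau{\downarrow}$ are its children. For $\tau=(s,A)\in\mathbb T$ let
$$\chi_\tau=\hat s\wedge\nabla\{\chi_{\tau'}:\tau'\in A\},$$
where $\hat s$ is the conjunction of literals describing $s$. Then, for $\alpha\in\mathbb T$: $\alpha\models\chi_\tau$ iff $\alpha=\tau$. This is by induction on $\operatorname{rank}\tau$: $\alpha\models\chi_\tau$ iff $\alpha$ has root label $s$, every child of $\alpha$ equals some $\tau'\in A$, and every $\tau'\in A$ is a child of $\alpha$.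

**Trees seen through a substitution.** Only the values of a substitution on $x_1,\dots,x_n$ matter below, and they contain finitely many variables. After renaming we consider substitutions of formulas in $p_1,\dots,p_m$ for $x_1,\dots,x_n$, where $m$ depends on the substitution. For such a $\sigma$ define $z_\sigma:W_m\to\Sigma$ by $z_\sigma(w)_i=1$ iff $w\models\sigma(x_i)$, and $\mathrm{tr}_\sigma:W_m\to\mathbb T$ by
$$\mathrm{tr}_\sigma(w)=(z_\sigma(w),\{\mathrm{tr}_\sigma(w'):w'\in w{\downarrow}\}).$$
So $\mathrm{tr}_\sigma(w)$ is what remains of $w$ if one only looks at the truth values of $\sigma(x_1),\dots,\sigma(x_n)$. *Example:* for $n=1$, $m=0$, $\sigma(x)=\Box\bot$, the point of rank $0$ has tree $(1,\emptyset)$, and the point whose only successor it is has tree $(0,\{(1,\emptyset)\})$.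

Clearly $\operatorname{rank}\mathrm{tr}_\sigma(w)=\operatorname{rank}w$. By induction on $\psi(x_1,\dots,x_n)$, $w\models\sigma(\psi)$ iff $\mathrm{tr}_\sigma(w)\models\psi$. In particular $w\models\sigma(\chi_\tau)$ iff $\mathrm{tr}_\sigma(w)=\tau$. For $N\ge1$ put
$$T_N(\sigma)=\{\mathrm{tr}_\sigma(w):w\in W_m,\ \operatorname{rank}w<N\}=\{\tau\in\mathbb T:\operatorname{rank}\tau<N,\ \neg\sigma(\chi_\tau)\notin\mathbf K\},$$
where the two descriptions agree by Fact 1 (the second shows that the choice of $m$ is irrelevant). Finally, $T(\sigma):=T_k(\sigma)$.

## 9. Codes, and why trees of bounded rank do not suffice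

Fix a counterexample $\sigma$ and write $W=W_m$, $z=z_\sigma$, $\mathrm{tr}=\mathrm{tr}_\sigma$, $T=T(\sigma)$, and $z[w]=\{z(w'):w'\in w{\downarrow}\}$. Let $\Sigma_Z=\{z(w):w\in W\}$, and for $s\in\Sigma_Z$ let $r(s)$ be the least rank of a $w$ with $z(w)=s$. We have:

* (Z1) $(z(w),z[w])\in C$ for all $w\in W$, since $\sigma(\gamma)\in\mathbf K$.
* (Z2) If $\operatorname{rank}w<k$ then $\mathrm{tr}(w)\in T$. Every $\tau\in T$ is $\mathrm{tr}(w)$ for some $w$ of the same rank. Hence $T$ is closed under children.
* (Z3) For each $x_i\in\Delta$ there is $w\in W$ with $z(w)_i=0$, since $\sigma(x_i)\notin\mathbf K$.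

We want to carry the behavior of $\sigma$ on $W$ over to $\mathbb T$, using formulas in $x_1,\dots,x_n$. The plan is to select some points of $\mathbb T$ by formulas, and to let each selected point play the role of a point of $W$.

**Definition 10 (code system).** A code system for $\sigma$ is a finite indexed family $\mathcal E$ of formulas in $x_1,\dots,x_n$, called codes, where each code $G$ has a witness $u_G\in W$ and the value $\mathrm{val}(G)=z(u_G)$, such that for all $\alpha\in\mathbb T$:

(E1) $\alpha$ satisfies at most one code;

(E2) if $\alpha$ satisfies a code $G$, then each successor of $\alpha$ satisfies a code, and the set of values of the codes satisfied by the successors is exactly $z[u_G]$.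

*Example.* For $N\ge1$ let $\mathcal E_N=\{\chi_\tau:\tau\in T_N(\sigma)\}$, the witness of $\chi_\tau$ being some $w$ with $\mathrm{tr}(w)=\tau$. Since $\alpha\models\chi_\tau$ iff $\alpha=\tau$, (E1) holds. For (E2), the children of $\tau=\mathrm{tr}(w)$ are the trees $\mathrm{tr}(w')$, $w'\in w{\downarrow}$; they are in $T_N(\sigma)$, and their root labels form $z[w]$.

**Lemma 2.** For every code system $\mathcal E$ for $\sigma$ there is a substitution $\pi$ of formulas in $x_1,\dots,x_n$ for $x_1,\dots,x_n$ such that $\pi(\gamma)\in\mathbf K$, and at every $\alpha\in\mathbb T$ satisfying a code $G$, the vector of truth values of $\pi(x_1),\dots,\pi(x_n)$ is $\mathrm{val}(G)$.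

*Proof.* **A map to $W$.** *Purpose: assign to every tree the point of $W$ whose role it plays.* By recursion on rank define $f:\mathbb T\to W$: if $\alpha$ satisfies a code $G$ (unique by (E1)), let $f(\alpha)=u_G$; otherwise let $f(\alpha)=((0,\dots,0),\{f(\beta):\beta\in\alpha{\downarrow}\})$.

**Translating formulas along $f$.** *Purpose: express truth at $f(\alpha)$ by a formula evaluated at $\alpha$.* For each formula $\psi$ in $p_1,\dots,p_m$ define $\psi^f$ in $x_1,\dots,x_n$: $(\cdot)^f$ commutes with Boolean connectives, and
$$p_i^f=\bigvee\{G\in\mathcal E:u_G\models p_i\},\qquad(\Diamond\psi)^f=\bigvee\{G\in\mathcal E:u_G\models\Diamond\psi\}\ \vee\ \Big(\neg\bigvee\mathcal E\wedge\Diamond\psi^f\Big).$$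
Claim: for all $\alpha\in\mathbb T$, $\alpha\models\psi^f$ iff $f(\alpha)\models\psi$. We use induction on $\psi$; the Boolean cases are immediate. If $\alpha$ satisfies a code $G$, it is the only one, so $\alpha\models p_i^f$ iff $u_G\models p_i$, and $\alpha\models(\Diamond\psi)^f$ iff $u_G\models\Diamond\psi$; and $u_G=f(\alpha)$. If $\alpha$ satisfies no code, then $p_i^f$ is false at $\alpha$ and $p_i$ is false at $f(\alpha)$. Moreover $\alpha\models(\Diamond\psi)^f$ iff some $\beta\in\alpha{\downarrow}$ has $\beta\models\psi^f$, iff some $\beta\in\alpha{\downarrow}$ has $f(\beta)\models\psi$, iff $f(\alpha)\models\Diamond\psi$.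

**The substitution.** Put $\pi(x_i)=\sigma(x_i)^f$. By the claim, the vector of truth values of $\pi(x_1),\dots,\pi(x_n)$ at $\alpha$ is $y(\alpha):=z(f(\alpha))$. If $\alpha$ satisfies a code $G$, then $y(\alpha)=z(u_G)=\mathrm{val}(G)$.

**$\pi(\gamma)\in\mathbf K$.** By Fact 1 we must show that $\pi(\gamma)$ is true at every $\alpha\in\mathbb T$, that is, $(y(\alpha),\{y(\beta):\beta\in\alpha{\downarrow}\})\in C$. If $\alpha$ satisfies a code $G$, then by (E2) every $\beta\in\alpha{\downarrow}$ satisfies a code and the values $y(\beta)$ form the set $z[u_G]$; so the pair is $(z(u_G),z[u_G])$. If $\alpha$ satisfies no code, then $f(\alpha){\downarrow}=\{f(\beta):\beta\in\alpha{\downarrow}\}$, so the pair is $(z(f(\alpha)),z[f(\alpha)])$. Both are in $C$ by (Z1). $\square$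

**Lemma 3.** Let $\mathcal E$ be a code system for $\sigma$ containing, for each $s\in\Sigma_Z$, a code $q_s$ with $\mathrm{val}(q_s)=s$, and let $\pi$ be as in Lemma 2. Let $\mu$ be a substitution of formulas in $p_1,\dots,p_{m'}$ for $x_1,\dots,x_n$ such that every $\mu(q_s)$ is satisfiable in $W_{m'}$. Then $\mu(\pi(\delta))\notin\mathbf K$ for every $\delta\in\Delta$.

*Proof.* Let $\delta=x_i$. By (Z3) there is $s\in\Sigma_Z$ with $s_i=0$. By Lemma 2, $\pi(x_i)$ is false at every point of $\mathbb T$ satisfying $q_s$. So $q_s\to\neg\pi(\delta)\in\mathbf K$ by Fact 1, and hence $\mu(q_s)\to\neg\mu(\pi(\delta))\in\mathbf K$. As $\mu(q_s)$ is true at some point of $W_{m'}$, $\mu(\pi(\delta))$ fails there. $\square$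

**A first attempt: trees as codes.** Choose $N$ larger than all $r(s)$, $s\in\Sigma_Z$, and use $\mathcal E_N$. Each $s\in\Sigma_Z$ is the root label of some $\tau\in T_N(\sigma)$, so $q_s=\chi_\tau$ is available. If $T_N(\sigma)\subseteq T_N(\mu)$, then $\mu(\chi_\tau)$ is satisfiable for all these $\tau$, and Lemma 3 applies. So one $\pi$ serves all $\mu$ with $T_N(\sigma)\subseteq T_N(\mu)$. If $N$ could be chosen independently of $\sigma$, there would be only finitely many sets $T_N(\sigma)$, and Lemma 1 would finish the proof.

The attempt stops here: $N$ depends on $\sigma$, and there is no bound. Take the rule $/\,x$ (so $n=1$, $\gamma=\top$, $\Delta=\{x\}$) and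
$$\sigma_N(x)=\Box^N\bot\vee\neg p .$$
In $W_1$, the formula $\Box^N\bot$ holds exactly at the points of rank $<N$, so $\sigma_N(x)$ is false exactly at the points of rank $\ge N$ satisfying $p$: here $r(0)=N$. And cutting off at a fixed rank $k\le N$ really loses. The set $T_k(\sigma_N)$ consists of all trees of rank $<k$ with all labels $1$; it is the same for all $N\ge k$ and even for the substitution $x\mapsto\top$, which is not a counterexample. With the codes $\mathcal E_k$, the map $f$ of Lemma 2 sends coded points to points of rank $<k\le N$ and uncoded points to points where $p$ is false. So $f(\alpha)\models\sigma_N(x)$ for every $\alpha$, hence $\pi(x)\in\mathbf K$, and $\mu(\pi(x))\in\mathbf K$ for all $\mu$.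

So we need codes for values that $\sigma$ takes only at large rank, and these codes must be satisfiable under every $\mu$ about which we only know $T(\sigma)\subseteq T(\mu)$, where $T(\sigma)$ sees only ranks $<k$.

**What could be used instead.** Fact 2 offers a way up. If $\mu(G)$ is satisfiable for each $G\in\mathcal G$, then so is $\mu(\nabla\mathcal G)$, because $\nabla$ says nothing about the label. So all formulas built by $\nabla$ from the $\chi_\tau$, $\tau\in T(\sigma)$, are satisfiable under every such $\mu$. This suggests climbing up a path $v_h,v_{h+1},\dots,v_r=w$ in $W$ to a point $w$ with $z(w)=s$, using a ladder of formulas $G_a=\nabla(\{q_t:t\in z[v_{h+a}]\}\cup\{G_{a-1}\})$ above $\chi_{\mathrm{tr}(v_h)}$. Condition (E2) is then natural: the codes below $G_a$ have the right values.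

The trouble is (E1). Having given up labels, ladders for different values can coincide. Let $n=2$, $\sigma(x_1)=\Box^N\bot\vee\neg p$, $\sigma(x_2)=\Box^N\bot\vee p$. All points of rank $<N$ have value $(1,1)$; at rank $\ge N$ the value is $(0,1)$ or $(1,0)$ according to $p$. If the two points $w_{(0,1)},w_{(1,0)}$ of rank $N$ have the same single child, the two ladders are the same formulas and yet should have different values. We must tag the ladders. A tag is an additional $\chi_\tau$ under the lowest $\nabla$, and by (E2) its value must occur among the values required there. The pigeonhole principle provides such tags: on a long stretch of ranks, values along the path repeat. To read the tag off at the top of a ladder, one must be able to follow the ladder down, that is, to tell $G_{a-1}$ from the $q_t$ below $G_a$; this will be done by rank, and again repeated values help, as they allow a ladder to be lengthened by going around in a loop.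

## 10. Ladders of $\nabla$-formulas above a repeated value

**Main Lemma.** Let $\sigma$ be a counterexample. There is a substitution $\pi$ of formulas in $x_1,\dots,x_n$ for $x_1,\dots,x_n$ such that

(i) $\pi(\gamma)\in\mathbf K$;

(ii) for every substitution $\mu$ with $T(\sigma)\subseteq T(\mu)$ and every $\delta\in\Delta$: $\mu(\pi(\delta))\notin\mathbf K$.

The proof keeps the notation of Section 9, and for each $s\in\Sigma_Z$ fixes $w_s\in W$ with $z(w_s)=s$ and $\operatorname{rank}w_s=r(s)$.

**Step 1: a stretch of ranks with no new value, and a rank $h$ in it with many repetitions.** *Purpose: find the place where the trees end and the ladders begin.*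

The $Q+1$ blocks $[jg,(j+1)g)$, $0\le j\le Q$, partition $[0,k)$, and there are at most $Q$ numbers $r(s)$. So some block $[k',k'+g)$ contains no $r(s)$. Let $P=\{s\in\Sigma_Z:r(s)<k'\}$ and $S^*=\Sigma_Z\setminus P$, so $r(s)\ge k'+g$ for $s\in S^*$. Then

(1) every $w\in W$ of rank $<k'+g$ has $z(w)\in P$,

because $r(z(w))\le\operatorname{rank}w<k'+g$.

For $s\in S^*$ fix a path $w_s=v^s_{r(s)},v^s_{r(s)-1},\dots,v^s_0$ with $v^s_{j-1}\in v^s_j{\downarrow}$ and $\operatorname{rank}v^s_j=j$; it exists since a point of rank $j>0$ has a successor of rank $j-1$. Call $h\in[k',k'+g)$ *bad for $s$* if fewer than $Q$ indices $i\in[k',h)$ satisfy $z(v^s_i)=z(v^s_h)$. For each value in $\Sigma$, at most $Q$ indices $h$ with that value $z(v^s_h)$ are bad for $s$, namely the first $Q$ of them. So at most $Q^2$ indices are bad for $s$, and at most $Q^3<g$ are bad for some $s\in S^*$. Fix $h\in[k',k'+g)$ that is bad for no $s\in S^*$. Note that $h<k$, and $h<r(s)$ for $s\in S^*$.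

**Step 2: the codes.** *Purpose: define codes with witnesses, among them a code $q_s$ of value $s$ for every $s\in\Sigma_Z$, together with a number $\mathrm{rk}(q_s)$ that will turn out to be the rank of all trees satisfying $q_s$.*

*Low codes.* These are the $\chi_\tau$ for $\tau\in T$ with $\operatorname{rank}\tau\le h$. The witness is some $w$ with $\mathrm{tr}(w)=\tau$, so the value is the root label of $\tau$. For $t\in P$ put $q_t=\chi_{\mathrm{tr}(w_t)}$ and $\mathrm{rk}(q_t)=r(t)<k'\le h$; here $\mathrm{tr}(w_t)\in T$ by (Z2), and the value is $z(w_t)=t$.

*High codes.* Process the elements $s$ of $S^*$ in an order with $r(s)$ non-decreasing. For the current $s$ write $v_j=v^s_j$, $r=r(s)$. Since $h$ is not bad for $s$, there are indices $i_1<\dots<i_Q$ in $[k',h)$ with $z(v_{i_l})=z(v_h)$. Put $i=i_1$ and $c=h-i\ge1$. Choose $L\ge1$ so that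

(2) $h+Lc>\mathrm{rk}(q_t)$ for all $q_t$ defined so far.

Let $M=Lc+(r-h)\ge2$, and let $j_1,\dots,j_M$ be the sequence consisting of $L$ repetitions of $i+1,i+2,\dots,h$ followed by $h+1,h+2,\dots,r$. So we go $L$ times around the loop from $v_i$ to $v_h$, whose ends have the same value, and then up to $v_r=w_s$. Define
$$G_1=\nabla\big(\{q_t:t\in z[v_{i+1}]\}\cup\{\chi_{\mathrm{tr}(v_h)},\chi_{\mathrm{tr}(v_{i_l})}\}\big),\qquad G_a=\nabla\big(\{q_t:t\in z[v_{j_a}]\}\cup\{G_{a-1}\}\big)\quad(2\le a\le M),$$
with witnesses $u_{G_a}=v_{j_a}$ for $1\le a\le M$ (so $u_{G_1}=v_{i+1}$), where $l\in\{1,\dots,Q\}$ is chosen below; $\chi_{\mathrm{tr}(v_{i_l})}$ is the tag. Put $q_s=G_M$ and $\mathrm{rk}(q_s)=h+M$. As $j_M=r$, $\mathrm{val}(q_s)=z(w_s)=s$. We write $G^s_a$, $M_s$ when $s$ must be displayed.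

*All ingredients are available.* Let $t\in z[v_j]$ with $j\le r$. Then $t$ is the value of a child of $v_j$, so $r(t)<j\le r(s)$. Hence $t\in P$ or $t$ was processed before $s$, and $q_t$ is defined. If moreover $j\le h$, then $t\in P$ by (1). The trees $\mathrm{tr}(v_h)$ and $\mathrm{tr}(v_{i_l})$ are in $T$ by (Z2) and have rank $\le h$.

*Choice of the tag.* We have $G_1=\nabla\{\chi_\tau:\tau\in A\}$ with
$$A=\{\mathrm{tr}(w_t):t\in z[v_{i+1}]\}\cup\{\mathrm{tr}(v_h),\mathrm{tr}(v_{i_l})\},$$
where $z[v_{i+1}]\subseteq P$ because $i+1\le h$. The trees in $A$ other than $\mathrm{tr}(v_{i_l})$ have rank $<k'$ or rank $h$, while $\operatorname{rank}\mathrm{tr}(v_{i_l})=i_l\in[k',h)$. So the $Q$ choices of $l$ give $Q$ different sets $A$. Fewer than $Q$ elements of $S^*$ were processed earlier, so we can choose $l$ so that $A$ differs from the sets $A$ of all earlier elements.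

*Example.* For the rule $/\,x$ and $\sigma_N(x)=\Box^N\bot\vee\neg p$ with $N\ge27$ we have $Q=2$, $g=9$, $k=27$. As $r(1)=0$ and $r(0)=N$, we may take $k'=9$, $P=\{1\}$, $S^*=\{0\}$. All $z(v_j)$ with $j<N$ are $1$, so exactly $9$ and $10$ are bad, and we may take $h=11$, $i_1=9$, $i_2=10$, $c=2$, $L=1$, $M=2+(N-11)=N-9$. With $q_1=\chi_{(1,\emptyset)}$ and $l=1$, the ladder is $G_1=\nabla\{q_1,\chi_{\mathrm{tr}(v_{11})},\chi_{\mathrm{tr}(v_9)}\}$ and $G_a=\nabla\{q_1,G_{a-1}\}$, and $q_0=G_{N-9}$ has witness $w_0$, where $\sigma_N(x)$ is false. This is the code that was missing in Section 9.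

**Step 3: ranks.** *Purpose: show that a ladder formula determines the rank of the trees satisfying it, and that the ladder can be followed downward.*

(P1) If $\alpha\in\mathbb T$ and $\alpha\models\chi_\tau$ (low code), then $\operatorname{rank}\alpha=\operatorname{rank}\tau\le h$. If $\alpha\models G^s_a$, then $\operatorname{rank}\alpha=h+a$; if moreover $a\ge2$, every successor of $\alpha$ of rank $h+a-1$ satisfies $G^s_{a-1}$, and such a successor exists. In particular every $\alpha\models q_t$ has rank $\mathrm{rk}(q_t)$.

We use induction along the construction. The low case holds since $\alpha=\tau$. For $a=1$ the successors of $\alpha$ are trees of rank $<k'\le h$, or of rank $i_l<h$, or of rank $h$, and rank $h$ occurs; so $\operatorname{rank}\alpha=h+1$. Let $a\ge2$. Every successor of $\alpha$ satisfies $G_{a-1}$, hence has rank $h+a-1$ by induction, or satisfies some $q_t$ with $t\in z[v_{j_a}]$, hence has rank $\mathrm{rk}(q_t)$. A successor of the first kind exists. So everything follows once we know that $\mathrm{rk}(q_t)<h+a-1$ for all $t\in z[v_{j_a}]$. If $a\le Lc$, then $j_a\le h$, so $t\in P$ and $\mathrm{rk}(q_t)<k'\le h<h+a-1$.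 If $a>Lc$, then $h+a-1\ge h+Lc>\mathrm{rk}(q_t)$ by (2).

**Step 4: (E1) holds.** *Purpose: use the tags to show that no tree satisfies two codes.*

Codes are indexed by $\tau$, respectively by $(s,a)$. Two different low codes are not satisfied together, as $\alpha\models\chi_\tau$ iff $\alpha=\tau$. A low code and a high code, or $G^s_a$ and $G^{s'}_{a'}$ with $a\ne a'$, are excluded by ranks (P1). There remain $G^s_a$ and $G^{s'}_a$ with $s\ne s'$; we use induction on $a$. For $a=1$ these are $\nabla\{\chi_\tau:\tau\in A\}$ and $\nabla\{\chi_\tau:\tau\in A'\}$ with $A\ne A'$ by the choice of tags. A point $\alpha$ satisfies the former iff $\alpha{\downarrow}=A$ and the latter iff $\alpha{\downarrow}=A'$, so not both. For $a\ge2$, if both held at $\alpha$, then $\operatorname{rank}\alpha=h+a$, a successor of rank $h+a-1$ would exist, and by (P1) it would satisfy both $G^s_{a-1}$ and $G^{s'}_{a-1}$, contradicting the induction hypothesis.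

**Step 5: (E2) holds.** *Purpose: show that the successors of a coded tree are coded and carry the values the witness demands.* Let $\alpha\in\mathbb T$ satisfy a code $G$.

If $G=\chi_\tau$, then $\alpha=\tau$. The children $\tau'$ of $\tau$ are in $T$ by (Z2), have rank $<h$, and satisfy the low code $\chi_{\tau'}$ (and no other, by (E1)), whose value is the root label of $\tau'$. Since $\tau=\mathrm{tr}(u_G)$, these labels form $z[u_G]$.

If $G=G_a$ is a high code, every successor satisfies a code listed under $\nabla$, and every listed code is satisfied by a successor. By (E1) the set of values in question is exactly the set of values of the listed codes. The $q_t$ contribute precisely the values $t\in z[v_{j_a}]=z[u_G]$. The remaining values also lie in $z[v_{j_a}]$: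

* For $a=1$ they are $z(v_h)=z(v_{i_l})=z(v_i)$, and $v_i\in v_{i+1}{\downarrow}=v_{j_1}{\downarrow}$.
* For $a\ge2$ the remaining value is $\mathrm{val}(G_{a-1})=z(v_{j_{a-1}})$. Either $j_{a-1}=j_a-1$, or $j_{a-1}=h$ and $j_a=i+1$ (the loop closes), in which case $z(v_h)=z(v_i)$. In both cases it equals $z(v_{j_a-1})$, which is in $z[v_{j_a}]$ because $v_{j_a-1}\in v_{j_a}{\downarrow}$.

**Step 6: conclusion.** *Purpose: feed the code system into Lemmas 2 and 3.* By Steps 4 and 5 the codes form a code system for $\sigma$; it is finite since there are finitely many trees of rank $\le h$ and finitely many ladders of finite length. Let $\pi$ be given by Lemma 2. Then (i) holds. For (ii), let $T\subseteq T(\mu)$, where $\mu$ maps into formulas in $p_1,\dots,p_{m'}$. For every code $G$, $\mu(G)$ is satisfiable in $W_{m'}$: for low codes $\chi_\tau$ because $\tau\in T\subseteq T(\mu)$, and for high codes by Fact 2 in order of construction, since $\mu(\nabla\mathcal G)=\nabla\{\mu(G):G\in\mathcal G\}$. In particular every $\mu(q_s)$, $s\in\Sigma_Z$, is satisfiable in $W_{m'}$, and Lemma 3 gives $\mu(\pi(\delta))\notin\mathbf K$ for every $\delta\in\Delta$.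 $\square$

## 11. Proof of Theorem A from the Main Lemma

By Section 8 we may take $\rho=\gamma/\Delta$ in normal form. Let $\mathcal C=\{T(\sigma):\sigma\text{ a counterexample}\}$. This set is finite, since there are only finitely many trees of rank $<k$ and $k$ depends only on $n$. For each $T\in\mathcal C$ choose a counterexample $\sigma$ with $T(\sigma)=T$ and let $\pi_T$ be given by the Main Lemma. We apply Lemma 1 to $\Pi=\{\pi_T:T\in\mathcal C\}$, so
$$\varphi=\bigwedge_{T\in\mathcal C}\ \bigvee_{\delta\in\Delta}\Box\,\pi_T(\delta).$$
Condition (c1) is (i) of the Main Lemma. For (c2), let $\mu$ be a counterexample. Then $T:=T(\mu)\in\mathcal C$, and the counterexample $\sigma$ chosen for $T$ satisfies $T(\sigma)=T=T(\mu)$. By (ii), $\mu(\pi_T(\delta))\notin\mathbf K$ for all $\delta\in\Delta$. So (a) and (b) hold for $\varphi$. $\blacksquare$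

With the Corollary in Section 5, both questions are answered affirmatively.

## 12. Consequences for rule systems, for embeddings of algebras and for decidability

Let $\mathrm{Adm}$ be the set of $\mathbf K$-admissible rules, write $\mathrm{Log}(S)=\{\varphi:/\varphi\in S\}$, and let $\varphi_\rho$ be any formula as in Theorem A for $\rho$.

**Fact 4.** $\mathrm{Adm}$ is a modal rule system, and $/\varphi\in\mathrm{Adm}$ iff $\varphi\in\mathbf K$.

*Proof.* Conditions 1–4 of Definition 2 hold since $\mathbf K$ is closed under modus ponens, necessitation and substitution; 5 is immediate. For 6, let $\sigma(\Gamma)\subseteq\mathbf K$. By admissibility of $\Gamma/\Delta,\varphi$, either some $\sigma(\delta)\in\mathbf K$ with $\delta\in\Delta$, or $\sigma(\varphi)\in\mathbf K$; in the latter case admissibility of $\Gamma,\varphi/\Delta$ gives some $\sigma(\delta)\in\mathbf K$. For 7 compose substitutions. The last claim follows from closure of $\mathbf K$ under substitution and from the identity substitution. $\square$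

**Theorem B.**

1. Every rule is $\mathbf K$-equivalent to a pair consisting of one axiom $/\varphi$ and one admissible rule, the latter obtained from the given rule by adding the premise $\varphi$. The number two cannot be lowered.
2. $\rho$ is admissible iff $\varphi_\rho\in\mathbf K$.
3. Every modal rule system $S$ satisfies $S=\mathcal S_{\mathbf K}+\big(\{/\varphi:\varphi\in\mathrm{Log}(S)\}\cup(S\cap\mathrm{Adm})\big)$.
4. If $S\supseteq\mathrm{Adm}$ is a modal rule system, then $S=\mathcal S_{\mathbf K}+\big(\mathrm{Adm}\cup\{/\varphi:\varphi\in\mathrm{Log}(S)\}\big)$. Hence $S\mapsto\mathrm{Log}(S)$ is an order embedding of the modal rule systems containing $\mathrm{Adm}$ into the normal modal logics.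
5. Let $M$ be a modal algebra validating all $\mathbf K$-admissible rules and $\mathcal N$ a nonempty class of modal algebras. Then $M\in\mathbf{HSP}(\mathcal N)$ iff $M\in\mathbf{ISP_U}(\mathcal N)$.
6. $\mathbf K$-admissibility is decidable iff some computable function assigns to each rule $\rho$ a formula $\varphi$ with (a) and (b).

*Proof of 1.* The first part is Theorem A. By Section 4 (or by the known result quoted in Section 3) there is a rule $\rho$ that is neither admissible nor $\mathbf K$-equivalent to an assumption-free rule. If $\rho$ were $\mathbf K$-equivalent to an admissible rule or to $\emptyset$, it would lie in $\mathrm{Adm}$ by Fact 4. So $\rho$ is not $\mathbf K$-equivalent to a set of at most one rule that is admissible or $\mathbf K$-equivalent to an assumption-free rule.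

*Proof of 2.* If $\rho\in\mathrm{Adm}$, then $/\varphi_\rho\in\mathcal S_{\mathbf K}+\rho\subseteq\mathrm{Adm}$ by (a) and Fact 4, so $\varphi_\rho\in\mathbf K$. If $\varphi_\rho\in\mathbf K$, then $\sigma(\varphi_\rho)\in\mathbf K$ for every $\sigma$, so a counterexample to $\rho$ would be one to the rule in (b). Hence $\rho$ is admissible.

*Proof of 3.* "$\supseteq$" is clear. If $\rho=\Gamma/\Delta\in S$, then $/\varphi_\rho\in S$ by (a), and $\Gamma,\varphi_\rho/\Delta\in S\cap\mathrm{Adm}$ by weakening and (b). Cut yields $\rho$.

*Proof of 4.* The first claim is item 3 with $S\cap\mathrm{Adm}=\mathrm{Adm}$. $\mathrm{Log}(S)$ is a normal modal logic: it contains $\mathbf K$ by condition 4 and is closed under substitution by 7. If $/\varphi$ and $/\varphi\to\psi$ are in $S$, cut the rule $\varphi,\varphi\to\psi/\psi$ against weakenings of $/\varphi$ and then of $/\varphi\to\psi$ to get $/\psi\in S$; necessitation is similar with $\varphi/\Box\varphi$. By the first claim, $\mathrm{Log}(S)\subseteq\mathrm{Log}(S')$ implies $S\subseteq S'$ for systems containing $\mathrm{Adm}$. The converse is immediate.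

*Proof of 5.* $\mathbf{ISP_U}(\mathcal N)\subseteq\mathbf{HSP}(\mathcal N)$ always, since an ultraproduct is a homomorphic image of a product. Let $M\in\mathbf{HSP}(\mathcal N)$, and let $\rho=\Gamma/\Delta$ be valid in all members of $\mathcal N$. By (a) the identity $\varphi_\rho=1$ holds in $\mathcal N$, hence in $M$. By (b) $M$ validates $\Gamma,\varphi_\rho/\Delta$. So $M$ validates $\rho$. Every universal sentence is equivalent to a conjunction of universally quantified clauses. Since $s=t$ is equivalent to $(s\leftrightarrow t)=1$ in modal algebras, each clause expresses validity of a rule: negated equations become premises, equations become conclusions. So $M$ satisfies all universal sentences true in all members of $\mathcal N$. By the standard theorem that a structure satisfying all universal sentences true in a nonempty class $\mathcal N$ embeds in an ultraproduct of members of $\mathcal N$, $M\in\mathbf{ISP_U}(\mathcal N)$.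

*Proof of 6.* ($\Leftarrow$) Use item 2, which holds for any formula with (a) and (b), and decidability of $\mathbf K$. ($\Rightarrow$) Suppose admissibility is decidable. Bring $\rho$ to normal form $\gamma/\Delta$. For each set $T$ of trees of rank $<k$ decide whether $T\in\mathcal C$. By the second description of $T(\sigma)$ in Section 8, $T\in\mathcal C$ iff the rule
$$\gamma,\ \{\neg\chi_\tau:\operatorname{rank}\tau<k,\ \tau\notin T\}\ /\ \Delta,\ \{\neg\chi_\tau:\tau\in T\}$$
is not admissible: a counterexample to this rule is exactly a counterexample $\sigma$ to $\gamma/\Delta$ with $T(\sigma)=T$. If $T\in\mathcal C$, find such a $\sigma$ by search, using decidability of $\mathbf K$. Every choice in the proof of the Main Lemma is then computable: $\Sigma_Z$ is found by deciding satisfiability of $\sigma(\hat s)$ for $s\in\Sigma$, and $r(s),w_s$ by enumerating $W_m$ by rank; the paths, $h$, the codes and $\pi$ are then found by finite computations. So the formula $\varphi$ of Section 11 is computed, and the substitution $x_\psi\mapsto\psi$ carries it back to the original rule. $\blacksquare$
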